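
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Uniquely $k$-colorable $m$-cycle systems}


\begin{abstract}
An $m$-cycle system of order $n$ is a partition of the edges of $K_n$ into $m$-cycles; a weak $k$-coloring of it is a partition of the vertices into $k$ classes such that no cycle has all its vertices in one class. We show that for $k\ge2$ and $m\ge3$ there is a $k$-chromatic $m$-cycle system with exactly one weak $k$-coloring if and only if $(k,m)\ne(2,3)$. For every other pair such systems exist for all sufficiently large orders $n$ that satisfy the obvious necessary conditions ($n$ odd and $m\mid n(n-1)/2$). The proof replaces the vertices by small multicolored fibers over a base set, so that \emph{every} decomposition of a base graph into $m$-cycles lifts to one without monochromatic cycles; a sparse family of prescribed cycles, built in three layers, then forces the coloring.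
\end{abstract}

\section{The question and the answer}

\subsection{Definitions and first observations}

An \emph{$m$-cycle system of order $n$} is a partition of the edge set of the complete graph $K_n$ into $m$-cycles. For $m=3$ this is a Steiner triple system. A \emph{weak $k$-coloring} of an $m$-cycle system is a partition of the vertex set into $k$ (nonempty) color classes such that no cycle of the system has all its vertices in one class. The least $k$ for which a weak $k$-coloring exists is the \emph{chromatic number} of the system, and a system with chromatic number $k$ is \emph{$k$-chromatic}. A system is \emph{uniquely $k$-colorable} if exactly one partition of its vertex set is a weak $k$-coloring; thus colorings that differ by a permutation of the colors count as the same.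

The problem, taken from \cite{CS}, is this: \emph{for which $k\ge2$ and $m\ge3$ does a $k$-chromatic, uniquely $k$-colorable $m$-cycle system exist?}

The chromatic number says how few classes suffice to break all cycles; unique colorability says that there is no freedom left in doing so. A small system has a lot of freedom. If $m$ is odd, for instance, in a system of order $m$ every cycle contains all the vertices, so each of the $2^{m-1}-1\ge3$ partitions into two nonempty classes is a weak $2$-coloring. For a larger system to be rigid, it must at least resist the recoloring of a single vertex, and this already says which cycles must occur.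

\begin{lemma}\label{lem:recolor}
Let $\mathcal S$ be a $k$-chromatic, uniquely $k$-colorable $m$-cycle system, $k\ge 2$. For every vertex $v$ and every color $j$ different from the color of $v$, some cycle of $\mathcal S$ through $v$ has all its other $m-1$ vertices of color $j$.
\end{lemma}

\begin{proof}
Let $C\ni v$ be the class of $v$ and $J$ the class of color $j$. Move $v$ from $C$ to $J$. The new partition differs from the old one: its class $J\cup\{v\}$ is not $J$, it is not $C$ because $J$ is nonempty and disjoint from $C$, and it is no other old class because it contains $v$. The new partition has $k$ or $k-1$ nonempty classes. In the first case it is not a weak coloring because $\mathcal S$ is uniquely $k$-colorable, in the second because $\mathcal S$ is $k$-chromatic. So some cycle lies inside one new class. This class must be $J\cup\{v\}$ and the cycle must contain $v$, since otherwise the cycle would lie inside an old class.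
\end{proof}

So cycles with color pattern ``one vertex of color $i$, and $m-1$ vertices of color $j$'' are unavoidable, and each vertex must be the odd one out in at least $k-1$ of them. Our construction puts such cycles in on purpose.

There is one obstruction, and it is a count.

\begin{proposition}\label{prop:23}
There is no $2$-chromatic, uniquely $2$-colorable $3$-cycle system.
\end{proposition}

\begin{proof}
Let a $2$-chromatic $3$-cycle system of order $n$ be weakly $2$-colored with class sizes $a,b\ge1$. A triangle that meets both classes has exactly two edges between them, so $ab=2\cdot\frac{n(n-1)}6$. From $ab\le n^2/4$ we get $4(n-1)\le3n$, that is, $n\le4$. Each vertex lies on two edges of every triangle through it, so all degrees of $K_n$ must be even and $n$ is odd; and $n=1$ admits no partition into two classes. Hence $n=3$. But then each of the three partitions into a $1$-set and a $2$-set is a weak $2$-coloring.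
\end{proof}

The count works because a nonmonochromatic triangle in two colors always has the same number of bichromatic edges. For $m\ge4$, or for triangles in three or more colors, this number varies and no such obstruction is visible. So one may guess that $(2,3)$ is the only exception. This is what we prove.

\subsection{Results}

Call $n$ \emph{$m$-admissible} if $n$ is odd and $m$ divides $n(n-1)/2$. A system of order $n>1$ can exist only for such $n$, since all degrees of $K_n$ must be even and the cycles partition its $n(n-1)/2$ edges. Every $n\equiv1\pmod{2m}$ is $m$-admissible.

\begin{theorem}\label{thm:A}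
Let $k\ge2$ and $m\ge3$. A $k$-chromatic, uniquely $k$-colorable $m$-cycle system exists if and only if $(k,m)\ne(2,3)$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $k\ge2$, $m\ge3$ and $(k,m)\ne(2,3)$. There is $n_0(k,m)$ such that for every $m$-admissible $n\ge n_0(k,m)$ there is a $k$-chromatic, uniquely $k$-colorable $m$-cycle system of order $n$.
\end{theorem}

Theorem~\ref{thm:A} follows from Theorem~\ref{thm:B} and Proposition~\ref{prop:23}. The rest of the paper proves Theorem~\ref{thm:B}. We use two published theorems.

\begin{theorem}[Alspach--Gavlas \cite{AG}, \v Sajna \cite{Sajna}]\label{thm:T1}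
If $n\ge m\ge3$ and $n$ is $m$-admissible, then there is an $m$-cycle system of order $n$.
\end{theorem}

\begin{theorem}[Gustavsson \cite{Gus}; Barber, K\"uhn, Lo and Osthus \cite{BKLO}; Glock, K\"uhn, Lo, Montgomery and Osthus \cite{GKLMO}]\label{thm:T2}
For each $m\ge3$ there are $\varepsilon>0$ and $N_0$ such that every graph $G$ on $N\ge N_0$ vertices with all degrees even, $m\mid e(G)$ and $\delta(G)\ge(1-\varepsilon)N$ decomposes into $m$-cycles.
\end{theorem}

We write $[k]=\{1,\dots,k\}$. The following criterion is what we verify in the end. It allows maps that are not surjective, so that one argument gives both the chromatic number and uniqueness.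

\begin{lemma}\label{lem:criterion}
Let $\mathcal S$ be an $m$-cycle system on $V$, and let $\gamma:V\to[k]$ be surjective and constant on the vertex set of no cycle of $\mathcal S$. If every map $f:V\to[k]$ that is constant on the vertex set of no cycle has the form $f=\pi\circ\gamma$ with a permutation $\pi$ of $[k]$, then $\mathcal S$ is $k$-chromatic and uniquely $k$-colorable.
\end{lemma}

\begin{proof}
The classes of $\gamma$ form a weak $k$-coloring. Number the classes of any weak coloring with $\ell\le k$ classes; this gives a map $f:V\to[k]$ as in the hypothesis. As $f=\pi\circ\gamma$ is surjective, $\ell=k$, and the classes of $f$ are those of $\gamma$.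
\end{proof}

\section{The two ideas in their smallest cases}

Suppose a coloring $\gamma$ of the vertex set is given. We must find an $m$-cycle system which (i) has no monochromatic cycle, and (ii) contains enough cycles to force $\gamma$. It is natural to put in a sparse set of forcing cycles first and then apply Theorem~\ref{thm:T2} to the remaining edges. But Theorem~\ref{thm:T2} gives no control over the cycles it produces, and many of them may be monochromatic. The first idea removes this difficulty.

\subsection{Lifting: the case $m=4$, $k=2$}\label{sec:toylift}

Let $Z$ be a set of points. Replace each $z\in Z$ by two vertices, $(z,1)$ of color $1$ and $(z,2)$ of color $2$. A $4$-cycle $(z_1,z_2,z_3,z_4)$ on $Z$ becomes a graph with $16$ edges: all $(z_r,c)(z_{r+1},c')$. To split this graph into four $4$-cycles, it is enough to choose four color patterns $(c_1,c_2,c_3,c_4)$ such that for each $r$ (modulo $4$) the pairs $(c_r,c_{r+1})$ run through all four possibilities.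

Encode color $1$ as $1\in\mathbb Z_2$ and color $2$ as $0\in\mathbb Z_2$. The patterns $(x,y,x,y)$, $x,y\in\mathbb Z_2$, have the required property, but two of them are constant. Now twist the third coordinate: the patterns $(x,y,x+1,y)$ are, as colors,
\[
(x,y)=(1,0):\ (1,2,2,2),\quad (0,1):\ (2,1,1,1),\quad (0,0):\ (2,2,1,2),\quad (1,1):\ (1,1,2,1).
\]
None of them is constant, because the first and third entries always differ. Therefore \emph{any} decomposition of a graph on $Z$ into $4$-cycles lifts to a decomposition without monochromatic cycles, and the decomposition of the base graph may be chosen freely. Moreover, the lift contains the patterns $(1,2,2,2)$ and $(2,1,1,1)$, which are of the kind required by Lemma~\ref{lem:recolor}.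

For triangles, two-element fibers do not suffice. If three fibers have the same two colors, the third entry of a pattern is determined by the first two through a Latin square of order $2$, so the four patterns are those with $c_1+c_2+c_3=\kappa$ for some $\kappa\in\mathbb Z_2$; and $(\kappa,\kappa,\kappa)$ is one of them. For $m=3$ we therefore use fibers with three colors, which is possible because then $k\ge3$.

\subsection{Forcing: a complete seed}\label{sec:toyforce}

Let again $m=4$ and $k=2$. Let $X_1,X_2$ be disjoint $5$-sets of vertices, and suppose that \emph{every} $4$-set with one vertex in one of the two sets and three in the other were the vertex set of a cycle. Let $f:X_1\cup X_2\to\{1,2\}$ be constant on none of these $4$-sets. Some color $\alpha$ occurs at least three times on $X_1$. Then no vertex of $X_2$ has color $\alpha$, so $X_2$ is entirely of the other color $\beta$; and then no vertex of $X_1$ has color $\beta$. So $f$ is forced up to exchanging the two colors.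

Once two sets $Y_1,Y_2$ of known colors are available, every further vertex $v$ is easy to control: a cycle consisting of $v$ and three vertices of $Y_j$ forbids the color of $Y_j$ at $v$. We say that such a cycle \emph{tests} $v$ against $Y_j$, and call the set of its vertices other than $v$ its \emph{body}.

The complete seed cannot be used, because its $4$-sets share pairs of vertices, and we need our cycles to be edge-disjoint, even after projection to the base set $Z$. The remedy has three layers.
\begin{itemize}
\item \emph{Layer 1} replaces the complete seed by a random sparse one on large sets $X_1,\dots,X_k$, where $X_i$ has color $i$. It forces $f$ on each $X_j$ only up to a small proportion of exceptions.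
\item \emph{Layer 2} tests each vertex of further sets $Y_1,\dots,Y_k$, where $Y_i$ has color $i$: a vertex of $Y_i$ is tested many times against each $X_j$ with $j\ne i$, with disjoint bodies, so that the few exceptions cannot spoil all tests. Now $f$ is known exactly on the $Y_i$.
\item \emph{Layer 3} tests every vertex once against each $Y_j$ of a different color.
\end{itemize}
Section~\ref{sec:forcing} carries this out.

\section{Fibers over a base set}\label{sec:framework}

From now on $k\ge2$, $m\ge3$ with $(k,m)\ne(2,3)$ are fixed, and $n$ is an $m$-admissible integer which is as large as needed. Constants in $O(\cdot),\Omega(\cdot),\Theta(\cdot)$ depend only on $k$ and $m$.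

\subsection{Vertices and colors}

Put $w=2$ if $m\ge4$ and $w=3$ if $m=3$. Let $Z$ be a set of $N$ \emph{points}. Each point $z$ has a \emph{palette} $T_z\subseteq[k]$ with $|T_z|=w$, of the form
\[
T_z=\{1,a_z\},\ a_z\in\{2,\dots,k\}\quad(m\ge4);\qquad
T_z=\{1,2,a_z\},\ a_z\in\{3,\dots,k\}\quad(m=3).
\]
The second form needs $k\ge3$; this is where the pair $(2,3)$ is excluded from the construction. The vertex set of our system is
\[
V=\{(z,c):z\in Z,\ c\in T_z\}\cup W,\qquad W=\emptyset\ \text{ or }\ W=\{\infty\},
\]
and the coloring is $\gamma(z,c)=c$ and $\gamma(\infty)=1$. ``Monochromatic'' always refers to $\gamma$. The \emph{fiber} of $z$ is $\{z\}\times T_z$. For a graph $H$ on a subset of $Z$, let $H[T]$ be the graph with all edges $(z,c)(z',c')$ with $zz'\in E(H)$, $c\in T_z$, $c'\in T_{z'}$.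

Small palettes with a common color keep the lifts of Section~\ref{sec:lifts} simple: for $m\ge4$ we can code every palette by $\mathbb Z_2$ as in Section~\ref{sec:toylift}, and a cycle that contains both code letters contains color $1$ and another color, whatever the values $a_z$ are.

\subsection{Groups}

Edges inside a fiber and edges at $\infty$ do not lie over edges of the complete graph $K_Z$. To take care of them we partition $Z$ into \emph{groups} of bounded size, with $a_z$ constant on each group, and put a small system on the vertices over each group together with $W$ (Section~\ref{sec:groups}). Let $G_0$ be $K_Z$ minus all edges inside groups. It is to $G_0$, after some deletions, that we apply Theorem~\ref{thm:T2}. All groups are \emph{ordinary}, of the same size, except that there may be one \emph{special} group, which absorbs the residue of $N$.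

\begin{itemize}
\item[(a)] \emph{$m\ge4$.} Here $W=\{\infty\}$ and $N=(n-1)/2$. Ordinary groups have size $m$. If $n\equiv1\pmod{2m}$, there is no special group, and we put $g_0=0$. Otherwise let $r$ be the residue of $n$ modulo $2m$ in $\{0,\dots,2m-1\}$ (it is odd), and put
\begin{equation}\label{eq:n1}
n_1=\begin{cases}r&\text{if }r\ge m,\\2m+r&\text{if }r<m,\end{cases}\qquad g_0=\frac{n_1-1}2 .
\end{equation}
Then $n_1<3m$, so $g_0<3m/2$. The special group has size $g_0$. In both cases $2g_0+1\equiv n\pmod{2m}$, hence $N\equiv g_0\pmod m$, and the sizes fit.
\item[(b)] \emph{$m=3$, $n\equiv3\pmod6$.} Here $W=\emptyset$ and $N=n/3$ is odd. Ordinary groups have size $1$. If $N\equiv5\pmod6$, there is one special group of size $5$.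
\item[(c)] \emph{$m=3$, $n\equiv1\pmod6$.} Here $W=\{\infty\}$ and $N=(n-1)/3$ is even. Ordinary groups have size $2$. If $N\equiv4\pmod6$, there is one special group of size $4$.
\end{itemize}
The $3$-admissible integers are exactly those $\equiv1,3\pmod6$, so these are all cases, and $|V|=n$ in each. On a special group, $a_z=2$ if $m\ge4$ and $a_z=3$ if $m=3$. The ordinary groups receive the possible values of $a$ in round-robin fashion, so each value occurs on $\Omega(N)$ ordinary groups. In particular $\gamma$ takes all $k$ colors.

\begin{lemma}\label{lem:div}
We have $m\mid e(G_0)$. If $m$ is even or $m=3$, all degrees of $G_0$ are even.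
\end{lemma}

\begin{proof}
(a) With $r'$ ordinary groups, $e(G_0)=\binom{r'}2m^2+r'mg_0$, which is divisible by $m$. The degrees are $N-m$ and, on the special group if there is one, $N-g_0$. If $m$ is even, then $m\mid n(n-1)/2=nN$ with $n$ odd shows that $N$ is even; from $N\equiv g_0\pmod m$ we see that $g_0$ is even too, so all degrees are even.

(b) Without a special group, $N\equiv1,3\pmod6$, $e(G_0)=N(N-1)/2$ is divisible by $3$, and the degrees are $N-1$. With it, $e(G_0)=\binom N2-10=(N-5)(N+4)/2$ with $6\mid N-5$, and the degrees are $N-1$ and $N-5$. As $N$ is odd, all are even.

(c) Without a special group, $N\equiv0,2\pmod6$, $e(G_0)=\binom N2-\frac N2=N(N-2)/2$ is divisible by $3$, and the degrees are $N-2$. With it, $e(G_0)=\binom N2-6-\frac{N-4}2=(N-4)(N+2)/2$ with $6\mid N-4$, and the degrees are $N-2$ and $N-4$. As $N$ is even, all are even.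
\end{proof}

For odd $m\ge5$ some degrees of $G_0$ may be odd. Section~\ref{sec:parity} repairs this.

\section{Lifts}\label{sec:lifts}

\begin{definition}
Let $D=(z_1,\dots,z_m)$ be an $m$-cycle on $Z$. A \emph{lift} of $D$ is a set $\Lambda\subseteq T_{z_1}\times\dots\times T_{z_m}$ such that for every $r$ (indices modulo $m$) the map $c\mapsto(c_r,c_{r+1})$ is a bijection $\Lambda\to T_{z_r}\times T_{z_{r+1}}$. A lift is \emph{good} if none of its elements is constant.
\end{definition}

By definition, the cycles $((z_1,c_1),\dots,(z_m,c_m))$, $c\in\Lambda$, decompose $D[T]$; if $\Lambda$ is good, none of them is monochromatic. We call the elements of $\Lambda$ \emph{rows} and the functions $c\mapsto c_r$ \emph{columns}.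

\begin{lemma}\label{lem:lift}
Let $D=(z_1,\dots,z_m)$ be an $m$-cycle on $Z$.
\begin{itemize}
\item[(A)] $D$ has a good lift.
\item[(B)] If $i\ne j$, $i\in T_{z_1}$, and $j\in T_{z_r}$ for $2\le r\le m$, then $D$ has a good lift that contains the row $(i,j,j,\dots,j)$.
\end{itemize}
\end{lemma}

\begin{proof}[Proof for $m\ge4$]
Code each palette by $\mathbb Z_2$, with $1\mapsto1$ and $a_z\mapsto0$. Two affine functions of $(x,y)\in\mathbb Z_2^2$ with distinct nonzero linear parts give a bijection $\mathbb Z_2^2\to\mathbb Z_2^2$. So any columns $c_1,\dots,c_m$ that are affine in $(x,y)$, with linear parts in $\{x,y,x+y\}$ such that cyclically consecutive ones differ, define a lift. A row containing both letters $0$ and $1$ contains color $1$ and a color different from $1$, so it is not constant.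

\emph{Type I.} Generalizing Section~\ref{sec:toylift}, let $c_1=x$, $c_r=y$ for even $r$, and $c_r=x+1$ for odd $r\ge3$, except that for odd $m$ we let $c_m=x+y+\kappa$ with a constant $\kappa$. For even $m$ the linear parts alternate between $x$ and $y$. For odd $m$ they alternate up to $c_{m-1}=y$ and end with $x+y$, which differs from the linear part of $c_1=x$. In both cases cyclically consecutive parts differ. Moreover $c_3=x+1\ne c_1$ in every row (if $m$ is odd, then $m\ge5$, so $c_3$ is not the exceptional column). So the lift is good, which proves (A).

Now (B) when $1\in\{i,j\}$. If $i=1$, then $j\ne1$ and the required row is coded $(1,0,\dots,0)$; it is the row $(x,y)=(1,0)$ of Type I, with $\kappa=1$ if $m$ is odd. If $j=1$, then $i\ne1$ and the required row is coded $(0,1,\dots,1)$; it is the row $(x,y)=(0,1)$ of Type I, with $\kappa=0$ if $m$ is odd.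

\emph{Type II.} Finally let $i,j\ge2$. Now the required row is coded $(0,\dots,0)$; it is not constant as a color pattern, because $i\ne j$, but we must prevent another row from being constant. Use linear columns:
\[
x,\,y,\,x+y,\,y,\;x,y,\dots,x,y\quad(m\text{ even}),\qquad
x,\,y,\,x+y,\;x,y,\dots,x,y\quad(m\text{ odd}).
\]
(For $m=4$ these are $x,y,x+y,y$, and for $m=5$ they are $x,y,x+y,x,y$.) Cyclically consecutive columns differ. The row $(x,y)=(0,0)$ is $(i,j,\dots,j)$. For $(x,y)\ne(0,0)$ exactly one of $x,y,x+y$ is $0$; as all three occur as columns, the row contains both letters.
\end{proof}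

\begin{proof}[Proof for $m=3$]
Let $Q=T_{z_1}\cap T_{z_2}\cap T_{z_3}$; only colors in $Q$ can give constant rows.

(A) Choose bijections $\lambda_r:T_{z_r}\to\mathbb Z_3$ that agree on $Q$. The set $\{c:\lambda_1(c_1)+\lambda_2(c_2)+\lambda_3(c_3)=1\}$ is a lift, since any two coordinates determine the third. A constant row $(v,v,v)$ would have $v\in Q$ and label sum $3\lambda_1(v)=0\ne1$. So the lift is good.

(B) Identify each $T_{z_r}$ with $\mathbb Z_3$ such that $(i,j,j)$ becomes $(0,0,0)$. Up to a global change of sign there are four planes $\pm x\pm y\pm z=0$ in $\mathbb Z_3^3$; each is a lift and contains $(0,0,0)$. We count how many of them contain some constant row.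

A point with no zero coordinate lies in exactly one of the planes: its three signed coordinates are $\pm1$, and their sum vanishes in $\mathbb Z_3$ only if they are equal, which determines the signs up to a global change. A point with exactly one zero coordinate lies in exactly two planes: the relative sign of the other two is determined, and the sign at the zero coordinate is free. A point with exactly two zero coordinates lies in none.

Consider a constant row $(v,v,v)$, $v\in Q$. If $v=j$, its second and third coordinates are $0$ and its first is not, so it lies in no plane. If $v=i$, only its first coordinate is $0$, and it lies in two planes. Otherwise it has no zero coordinate and lies in one plane. If $i\in Q$, then $Q\subseteq T_{z_2}$ and $i,j\in T_{z_2}$, so at most one element of $Q$ differs from $i$ and $j$, and at most $2+1=3$ planes contain a constant row. If $i\notin Q$, then $Q\subseteq T_{z_1}\setminus\{i\}$ has at most two elements, and at most two planes contain a constant row. In either case one of the four planes is a good lift.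
\end{proof}

\section{Systems on the groups}\label{sec:groups}

Over a group of size $g$ with $m\ge4$, together with $\infty$, we have $2g+1$ vertices: $g$ of color $a$, and $g+1$ of color $1$ including $\infty$. We need a system with no cycle inside either class. Besides, the vertex $\infty$ lies in no fiber and will not be reached by the forcing of Section~\ref{sec:forcing}; the tests at $\infty$ required by Lemma~\ref{lem:recolor} must come from the groups.

\begin{lemma}[ordinary groups]\label{lem:ord}
For $m\ge4$ there are disjoint sets $A,B$ with $|A|=m$, $|B|=m+1$, a vertex $\infty\in B$, and an $m$-cycle system on $A\cup B$ such that no cycle has all its vertices in $A$ or all in $B$, and some cycle through $\infty$ has all its other vertices in $A$.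
\end{lemma}

\begin{proof}
\emph{$m=4$.} On $\mathbb Z_9$ take the cycles $D_i=(i,i+1,i+5,i+3)$. The edges of $D_0$ have differences $\pm1,\pm4,\pm2,\pm3$, so this is a $4$-cycle system. The vertex sets of $D_0,\dots,D_8$ are
\[
0135,\ 1246,\ 2357,\ 3468,\ 0457,\ 1568,\ 0267,\ 1378,\ 0248 .
\]
Let $\infty=0$, $A=\{1,2,3,5\}$ and $B=\{0,4,6,7,8\}$. None of the nine sets is contained in $A$ or in $B$, and $V(D_0)=\{0,1,3,5\}$.

\emph{$m\ge5$.} Take an $m$-cycle system of order $2m+1$ (Theorem~\ref{thm:T1}); it has $2m+1$ cycles. Fix a cycle $D$ and let $R$ be the set of the $m+1$ vertices off $D$. For a pair $(u,v)\in R\times V(D)$ put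
\[
A=(V(D)\setminus\{v\})\cup\{u\},\qquad B=(R\setminus\{u\})\cup\{v\},\qquad \infty=v .
\]
Then $D$ is the required cycle through $\infty$, and it lies neither in $A$ nor in $B$. We show that for some of the $m(m+1)$ pairs no other cycle lies in $A$ or in $B$. Let $p_t$ be the number of cycles $D'\ne D$ with $|V(D')\cap V(D)|=t$.

A cycle $D'\neq D$ inside $A$ has vertex set $A$. So it meets $D$ in $m-1$ vertices and determines both $u$ and $v$. At most $p_{m-1}$ pairs are spoiled in this way.

A cycle inside $B$ meets $D$ at most in $v$. If it is disjoint from $D$, its vertex set is $R\setminus\{u\}$, so $u$ is determined and $m$ pairs are spoiled. If it meets $D$ in $v$, then $v$ is determined, and $u$ is one of the two vertices of $R$ off the cycle.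

As $0,1,m-1$ are distinct, $p_0+p_1+p_{m-1}\le2m$, and the number of spoiled pairs is at most
\[
mp_0+2p_1+p_{m-1}\le mp_0+2(2m-p_0)=(m-2)p_0+4m .
\]
The $p_0$ cycles inside $R$ are edge-disjoint, so $mp_0\le\binom{m+1}2$ and $p_0\le\frac{m+1}2$. Hence at most $\frac{(m-2)(m+1)}2+4m=\frac{m^2+7m-2}2$ pairs are spoiled. This is less than $m(m+1)$, because $m^2-5m+2>0$ for $m\ge5$.
\end{proof}

\begin{lemma}[special groups]\label{lem:spec}
Let $m\ge4$, let $n$ be $m$-admissible with $n\not\equiv1\pmod{2m}$, and let $n_1=2g_0+1$ be as in \eqref{eq:n1}. There are disjoint sets $A,B$ with $|A|=g_0$, $|B|=g_0+1$ and an $m$-cycle system on $A\cup B$ with no cycle inside $A$ or inside $B$.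
\end{lemma}

\begin{proof}
Let $r$ be as in \eqref{eq:n1} and write $g=g_0$. As $2m\mid n(n-1)$, also $2m\mid r(r-1)$ and $2m\mid n_1(n_1-1)$; so the odd number $n_1$ is $m$-admissible, and $m\le n_1<3m$. By Theorem~\ref{thm:T1} there is an $m$-cycle system of order $n_1$. Moreover $r$ is odd and $r\ne1$, so $r\ge3$ and $r(r-1)\ge2m$.

\emph{Case $r\ge m$.} Here $r\ne2m-1$, because $(2m-1)(2m-2)\equiv2\not\equiv0\pmod{2m}$. So $n_1=r\le2m-3$ and $|A|<|B|=g+1\le m-1$. No $m$-cycle fits into $A$ or $B$, and any partition works.

\emph{Case $r<m$.} If $r=3$, then $6\ge2m$, contrary to $m\ge4$. So $r\ge5$, $m\ge6$, and $g=m+\frac{r-1}2\ge m\ge6$. The number of cycles is $\frac{n_1(n_1-1)}{2m}<\frac{9m}2$. Choose a $(g+1)$-set $B$ of vertices uniformly at random and let $A$ be its complement. For a cycle with vertex set $S$,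
\[
P(S\subseteq B)=\prod_{t=0}^{m-1}\frac{g+1-t}{2g+1-t}\le\frac7{13}\cdot2^{1-m},\qquad
P(S\subseteq A)=\prod_{t=0}^{m-1}\frac{g-t}{2g+1-t}\le2^{-m}.
\]
Indeed $\frac{g+1}{2g+1}\le\frac7{13}$ for $g\ge6$, while the factors with $t\ge1$ in the first product and all factors in the second are at most $\frac12$. So the expected number of cycles inside $A$ or $B$ is less than $\frac{9m}2\cdot\frac{27}{13}\cdot2^{-m}$. At $m=6$ this bound is $\frac{729}{832}<1$, and $m2^{-m}$ decreases. Hence some partition works.
\end{proof}

\begin{lemma}\label{lem:groups}
For every group $\Gamma$, the complete graph on $\bigcup_{z\in\Gamma}(\{z\}\times T_z)\cup W$ decomposes into nonmonochromatic $m$-cycles. If $W=\{\infty\}$, these decompositions can be chosen such that for every color $j\ne1$ some cycle through $\infty$ in one of them has all its other vertices of color $j$.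
\end{lemma}

\begin{proof}
\emph{$m\ge4$.} Let $a$ be the common value of $a_z$ on $\Gamma$. Place the system of Lemma~\ref{lem:ord} (ordinary group) or Lemma~\ref{lem:spec} (special group) such that $A$ becomes the set of vertices of color $a$, and $B$ the set of vertices of color $1$; in Lemma~\ref{lem:ord} the vertex called $\infty$ there becomes $\infty$, and in Lemma~\ref{lem:spec} any vertex of $B$ may become $\infty$. Every $a\in\{2,\dots,k\}$ occurs on an ordinary group, and there Lemma~\ref{lem:ord} provides a cycle through $\infty$ with all other vertices of color $a$.

\emph{$m=3$, $W=\emptyset$.} Over a singleton group we have a triangle in three colors. Over the special group of size $5$ we have five vertices of each of the colors $1,2,3$. Use the Steiner triple system on the multiplicative group $\mathbb F_{16}^*$ with triples $\{x,y,x+y\}$, $x\ne y$, and let the color classes be the three cosets of the subgroup of order $5$. Suppose a triple $\{x,y,x+y\}$ lies in one coset. Division by $x$ gives $1+u=u^i$ with $u=y/x$ of order $5$ and $0\le i\le4$. Here $i=0$ would give $u=0$, and $i=1$ would give $1=0$; so $2\le i\le4$. Since $2$ has order $4$ modulo $5$, the minimal polynomial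 of $u$ over $\mathbb F_2$ is $1+X+X^2+X^3+X^4$. It would divide the nonzero polynomial $1+X+X^i$ of degree at most $4$, hence equal it, which is false.

\emph{$m=3$, $W=\{\infty\}$, ordinary group $\{z,z'\}$.} Let $a=a_z=a_{z'}$. Partition the six vertices other than $\infty$ into three pairs $P_t=\{p_t^0,p_t^1\}$, $t=1,2,3$. The seven triples $P_t\cup\{\infty\}$ and $\{p_1^{\epsilon_1},p_2^{\epsilon_2},p_3^{\epsilon_3}\}$ with $\epsilon_1+\epsilon_2+\epsilon_3$ even form a Steiner triple system, since two vertices from different pairs determine the third exponent. We use one of the two sets of pairs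
\begin{align*}
(\alpha)&\quad\{(z,2),(z',2)\},\ \{(z,1),(z',a)\},\ \{(z',1),(z,a)\};\\
(\beta)&\quad\{(z,a),(z',a)\},\ \{(z,1),(z',2)\},\ \{(z',1),(z,2)\}.
\end{align*}
The only color class with at least three vertices is $\{\infty,(z,1),(z',1)\}$, and this is not a triple because $\{(z,1),(z',1)\}$ is not one of the pairs. So no triple is monochromatic. In $(\alpha)$, the triple $\{\infty,(z,2),(z',2)\}$ serves $j=2$ in the last statement; in $(\beta)$, the triple $\{\infty,(z,a),(z',a)\}$ serves $j=a$. Use $(\alpha)$ on exactly one ordinary group and $(\beta)$ on all others. As each $a\in\{3,\dots,k\}$ still occurs on a $(\beta)$-group, all $j\ne1$ are served.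

\emph{$m=3$, $W=\{\infty\}$, special group of size $4$.} There are $13$ vertices: five of color $1$ (including $\infty$) and four of each of the colors $2,3$. Use the Steiner triple system on $\mathbb Z_{13}$ with triples $\{i,i+1,i+4\}$ and $\{i,i+2,i+7\}$; their differences are $\pm1,\pm3,\pm4$ and $\pm2,\pm5,\pm6$. Let the color classes $1,2,3$ be $\{0,1,2,3,9\}$, $\{4,5,6,7\}$ and $\{8,10,11,12\}$, with $\infty$ any vertex of the first. Here are the third vertices of the triples through pairs inside a class:
\begin{itemize}
\item $\{0,1,2,3,9\}$: $01\to4$, $02\to7$, $03\to12$, $09\to10$, $12\to5$, $13\to8$, $19\to7$, $23\to6$, $29\to4$, $39\to11$;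
\item $\{4,5,6,7\}$: $45\to8$, $46\to11$, $47\to3$, $56\to9$, $57\to12$, $67\to10$;
\item $\{8,10,11,12\}$: $(8,10)\to2$, $(8,11)\to7$, $(8,12)\to9$, $(10,11)\to1$, $(10,12)\to4$, $(11,12)\to2$.
\end{itemize}
The third vertex is always in another class, so no triple is monochromatic.
\end{proof}

\section{The forcing blocks}\label{sec:forcing}

\begin{definition}
A \emph{block} is an $m$-set of vertices of $V\setminus W$ lying over $m$ distinct points of $Z$ and consisting of one vertex of some color $i$, its \emph{apex}, and $m-1$ vertices of one color $j\ne i$, its \emph{body}. The set of the $m$ points below it is its \emph{projection}.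
\end{definition}

Each block will become the vertex set of a cycle, through Lemma~\ref{lem:lift}(B) applied to a cycle on its projection. For this, cycles on different projections must be edge-disjoint and lie in $G_0$, and their union must be sparse enough for Theorem~\ref{thm:T2}. These requirements lead to conditions (1)--(3) below; condition (4) is the forcing.

\begin{proposition}\label{prop:forcing}
For $N$ large there is a set $\mathcal B$ of blocks such that
\begin{itemize}
\item[(1)] the projections of any two distinct blocks share at most one point;
\item[(2)] no projection contains two points of the same group;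
\item[(3)] every point of $Z$ lies in $O(\sqrt N)$ projections;
\item[(4)] if $f:V\setminus W\to[k]$ is constant on no block of $\mathcal B$, then $f=\pi\circ\gamma$ on $V\setminus W$ for some permutation $\pi$ of $[k]$.
\end{itemize}
\end{proposition}

The proof occupies the rest of this section. We follow the plan of Section~\ref{sec:toyforce}, with one more complication. Layer~3 must test \emph{every} vertex, including those over the points used in Layers 1 and 2. If these were tested by bodies from their own structure, condition (1) would be in danger. So we take three disjoint copies of the structure, indexed by $s\in\mathbb Z_3$, and test the points of copy $s$ with bodies from copy $s+1$. With only two copies, a point $z$ of copy $0$ might be tested by a body over a point $z'$ of copy $1$, while $z'$ is tested by a body over $z$; the two projections would then share both $z$ and $z'$. With three copies arranged cyclically this cannot happen.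

\subsection{Parameters and ingredients}

Bertrand's postulate provides a prime in $[x,2x]$ for every real $x\ge1$. Choose primes
\[
\rho\in[2\sqrt{wN},\,4\sqrt{wN}],\qquad q\in[2km\rho,\,4km\rho].
\]
Then $\rho,q=\Theta(\sqrt N)$ and, for $N$ large, $\rho,q>m$. Put
\[
M=(m-1)q,\qquad h=(m-1)\rho,\qquad\delta=\frac1{2km}.
\]
We need two inequalities: in Layer 2,
\begin{equation}\label{eq:h}
(k-1)h\le km\rho\le q/2 ,
\end{equation}
and in Layer 3,
\begin{equation}\label{eq:bundles}
\rho\lfloor\rho/w\rfloor\ge\frac{\rho^2}{2w}\ge N ,
\end{equation}
where we used $\lfloor t\rfloor\ge t/2$ for $t\ge1$.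

For each $s\in\mathbb Z_3$ and $i\in[k]$ choose sets $X_i^s,Y_i^s\subset Z$ with $|X_i^s|=M$ and $|Y_i^s|=h$, all of whose points $z$ satisfy $i\in T_z$, such that all these points, over all $s$ and $i$, are distinct and lie in distinct groups. This is possible: there are only $O(\sqrt N)$ points to choose, and every color $i$ belongs to the palettes of $\Omega(N)$ groups. For a point $z\in X_i^s\cup Y_i^s$ write $\hat z=(z,i)$, and for a set $S$ of such points let $\hat S=\{\hat z:z\in S\}$. Let
\[
U^s=\bigcup_{i\in[k]}(X_i^s\cup Y_i^s),\qquad \overline U^{\,s}=\text{the union of all groups that meet }U^s .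
\]
The sets $\overline U^{\,0},\overline U^{\,1},\overline U^{\,2}$ are disjoint, because the chosen points lie in distinct groups, and $|U^s|=O(\sqrt N)$.

The bodies in Layers 2 and 3 lie over ``lines''. Identify $X_j^s$ with $\mathbb Z_q\times[m-1]$ and put
\[
A_{b,a}=\{(a+bt,t):t\in[m-1]\}\qquad(a,b\in\mathbb Z_q).
\]
For fixed $b$, the sets $A_{b,a}$, $a\in\mathbb Z_q$, form a \emph{parallel class}: they partition $X_j^s$. Any two sets $A_{b,a},A_{b',a'}$ with $(b,a)\ne(b',a')$ share at most one point: for $b=b'$ they are disjoint, and for $b\ne b'$ the equation $(a-a')+(b-b')t=0$ has exactly one solution $t$ modulo the prime $q>m$. In the same way identify $Y_j^s$ with $\mathbb Z_\rho\times[m-1]$; this gives lines $B_{b,a}\subset Y_j^s$, $a,b\in\mathbb Z_\rho$.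

\subsection{Layer 1: a random seed}

In this and the next subsection $s$ is fixed and omitted from the notation. The complete seed detected coincidences of colors on very small sets. A sparse seed can still detect them on sets of linear size, and this is all we ask.

\begin{lemma}\label{lem:seed}
For large $M$ there is a family $\mathcal L$ of $m$-subsets of $\bigcup_iX_i$, each with one point in some $X_i$ and $m-1$ points in some $X_j$, $j\ne i$, any two of which share at most one point, such that $|\mathcal L|\le3k^2M^{3/2}$ and
\begin{itemize}
\item[\textup{(L)}] whenever $i\ne j$, $S\subseteq X_i$, $T\subseteq X_j$ and $|S|,|T|\ge\delta M$, some $L\in\mathcal L$ has one point in $S$ and $m-1$ points in $T$.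
\end{itemize}
\end{lemma}

\begin{proof}
Select each $m$-set of the described shape independently with probability $M^{3/2-m}$. We estimate three things.

\emph{Number of selected sets.} There are at most $k^2M^m$ sets of the described shape, so the expected number selected is at most $k^2M^{3/2}$.

\emph{Bad pairs.} These are pairs of distinct selected sets that share at least two points. The number of pairs of distinct $m$-subsets of the $kM$-set $\bigcup_iX_i$ that share at least two points is at most $(kM)^m\binom m2(kM)^{m-2}$: choose the first set, two common points in it, and the other points of the second set. Each such pair is selected with probability at most $M^{3-2m}$, so the expected number of bad pairs is at most $m^2k^{2m-2}M$.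

\emph{Condition \textup{(L)}.} For given $(i,j,S,T)$ as in (L), the expected number of selected sets with one point in $S$ and $m-1$ points in $T$ is
\[
\mu\ge\delta M\binom{\lceil\delta M\rceil}{m-1}M^{3/2-m}\ge cM^{3/2},\qquad c=\delta\Bigl(\frac{\delta}{m-1}\Bigr)^{m-1},
\]
once $\delta M\ge m-1$. By the Chernoff bound $P(X<\mu/2)\le e^{-\mu/8}$ for a sum $X$ of independent indicators with mean $\mu$, fewer than $\mu/2$ such sets are selected with probability at most $e^{-cM^{3/2}/8}$. There are at most $k^24^M$ choices of $(i,j,S,T)$, and $k^24^Me^{-cM^{3/2}/8}<\frac13$ for large $M$.

By Markov's inequality, more than $3k^2M^{3/2}$ sets are selected with probability at most $\frac13$, and there are more than $3m^2k^{2m-2}M$ bad pairs with probability at most $\frac13$. So with positive probability neither happens and every $(i,j,S,T)$ has at least $cM^{3/2}/2$ selected sets. Delete one set from each bad pair. Fewer than $cM^{3/2}/2$ sets are deleted when $M$ is large, so (L) survives.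
\end{proof}

The exponent $\frac32$ could be any number $\theta$ strictly between $1$ and $2$: the union bound over $4^M$ choices needs $\theta>1$; the deletions, of order $M^{2\theta-2}$, need $\theta<2$; and so does Layer 2, where about $M^{\theta}$ sets $L$ must leave most of the $q^2$ lines in each $X_j$ usable.

\emph{Layer 1} consists of the blocks $\hat L$, $L\in\mathcal L$ (for all three copies $s$).

\subsection{Layer 2: many disjoint tests}

Each $y\in Y_i$ is to be tested against $X_j$, for every $j\ne i$, with bodies over the lines of one parallel class of $X_j$. We give different $y$ different parallel classes and avoid lines that share two points with a member of $\mathcal L$.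

Call $b\in\mathbb Z_q$ \emph{bad for $j$} if more than $q/2$ of the lines $A_{b,a}\subset X_j$, $a\in\mathbb Z_q$, share at least two points with a member of $\mathcal L$. Each pair of points lies in at most one line, so at most $\binom m2|\mathcal L|=O(q^{3/2})$ lines of $X_j$ share at least two points with a member of $\mathcal L$. Hence only $O(\sqrt q)\le q/2$ values $b$ are bad for $j$. By \eqref{eq:h}, the set $\bigcup_{i\ne j}Y_i$ has $(k-1)h\le q/2$ elements, so there is an injection $y\mapsto b_j(y)$ from it into the values that are not bad for $j$.

\emph{Layer 2} consists of the blocks $\{\hat y\}\cup\hat A_{b_j(y),a}$ for all $i\ne j$, $y\in Y_i$ and $a\in\mathbb Z_q$ such that the line $A_{b_j(y),a}\subset X_j$ shares at most one point with every member of $\mathcal L$ (again for all three copies $s$). For each $y\in Y_i$ and each $j\ne i$ there are at least $q/2$ such blocks, and their bodies are disjoint.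

\subsection{Layer 3: testing every vertex}

For $z\in Z$ let $\tau(z)=s+1$ if $z\in\overline U^{\,s}$, and $\tau(z)=1$ if $z$ lies in none of the three sets $\overline U^{\,s}$. As these sets are disjoint and $s+1\ne s$,
\begin{equation}\label{eq:tau}
z\notin\overline U^{\,\tau(z)}\qquad\text{for all }z\in Z .
\end{equation}
The vertices over $z$ will be tested with bodies from copy $\tau(z)$. For each $s$ and $j$, cut every parallel class $\{B_{b,a}:a\in\mathbb Z_\rho\}$ of $Y_j^s$ into $\lfloor\rho/w\rfloor$ disjoint \emph{bundles} of $w$ lines, discarding the rest. By \eqref{eq:bundles} the $\rho$ parallel classes give at least $N$ bundles in $Y_j^s$. For each $j$, assign to each $z$ with $\tau(z)=s$ its own bundle in $Y_j^s$, distinct for distinct $z$, and to each $c\in T_z\setminus\{j\}$ a line $B(z,c,j)\subset Y_j^{\tau(z)}$ of this bundle, distinct for distinct $c$; there are enough lines, as $|T_z|=w$.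

\emph{Layer 3} consists of the blocks $\{(z,c)\}\cup\hat B(z,c,j)$ for all $z\in Z$, $c\in T_z$ and $j\in[k]\setminus\{c\}$.

\subsection{Verification}

Let $\mathcal B$ consist of the sets in the three layers.

\begin{proof}[Proof of \textup{(2)}]
In Layers 1 and 2, and inside each line $B$ in Layer 3, the points lie in distinct groups by choice of the $X_i^s,Y_i^s$. In Layer 3, by \eqref{eq:tau}, the group of $z$ contains no point of $U^{\tau(z)}\supset B(z,c,j)$. In particular $z\notin B(z,c,j)$, so all the sets are indeed blocks.
\end{proof}

\begin{proof}[Proof of \textup{(1)}]
\emph{Layers 1 and 2 among themselves.} Blocks from different copies have disjoint projections. Within one copy: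
\begin{itemize}
\item Two Layer 1 projections share at most one point by Lemma~\ref{lem:seed}.
\item A Layer 1 projection $L$ contains no point of any $Y_i$, so it meets a Layer 2 projection $\{y\}\cup A$ in $A\cap L$, which has at most one point by construction.
\item Let $\{y\}\cup A$ and $\{y'\}\cup A'$ be Layer 2 projections of distinct blocks. If $y=y'$, then $A\cap A'=\emptyset$: the lines are different members of one parallel class, or they lie in different sets $X_j$. If $y\ne y'$, then $y\notin A'$ and $y'\notin A$, and $|A\cap A'|\le1$: if both lines lie in the same $X_j$, they have different values of $b$, since $b_j$ is injective; otherwise they are disjoint.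
\end{itemize}

\emph{Layer 3 against Layers 1 and 2.} Let $\{z\}\cup B$ be a Layer 3 projection and $P\subset U^{s'}$ one of Layer 1 or 2. If $\tau(z)=s'$, then $z\notin P$ by \eqref{eq:tau}, and $P$ contains at most one point of $\bigcup_jY_j^{s'}\supset B$. If $\tau(z)\ne s'$, then $B\cap P=\emptyset$, and only $z$ can be shared.

\emph{Layer 3 against itself.} Let $\{z\}\cup B$ and $\{z'\}\cup B'$ be projections of distinct Layer 3 blocks. If $z=z'$, then $B\cap B'=\emptyset$: the lines are distinct members of one bundle, or lie in sets $Y_j^{\tau(z)}$ with different $j$. Let $z\ne z'$. If $z\in B'$, then $z\in U^{\tau(z')}$, so $\tau(z)=\tau(z')+1$. If $z'\in B$, then $\tau(z')=\tau(z)+1$. Not both hold, because $2\ne0$ in $\mathbb Z_3$. If exactly one holds, then $\tau(z)\ne\tau(z')$, so $B\cap B'=\emptyset$ and there is exactly one common point. If neither holds, the common points are those of $B\cap B'$; the lines $B,B'$ come from different bundles of one $Y_j^s$ or from disjoint sets, so there is at most one.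
\end{proof}

\begin{proof}[Proof of \textup{(3)}]
By (1), the projections of the Layer 1 and Layer 2 blocks at a given point are disjoint outside this point, and each contains a further point of $U^0\cup U^1\cup U^2$. So there are $O(\sqrt N)$ of them. In Layer 3, a point $z$ lies below the apex of at most $wk$ blocks. If $z\in Y_j^s$, then $z$ lies in exactly $\rho=O(\sqrt N)$ lines $B_{b,a}$ (one for each $b$), each of which is used at most once.
\end{proof}

\begin{proof}[Proof of \textup{(4)}]
Let $f:V\setminus W\to[k]$ be constant on no block.

\emph{Almost all of $X_j^s$.} Fix $s$. For each $j$ choose a color $\pi^s(j)$ that $f$ takes on at least $M/k\ge\delta M$ of the vertices $\hat x$, $x\in X_j^s$. If $\pi^s(i)=\pi^s(j)$ for some $i\ne j$, then (L), applied to the sets of points of $X_i^s$ and $X_j^s$ where this color is taken, gives a block on which $f$ is constant, a contradiction. So $\pi^s$ is a permutation of $[k]$. Likewise, for $i\ne j$, fewer than $\delta M$ points $x\in X_j^s$ satisfy $f(\hat x)=\pi^s(i)$: otherwise apply (L) to these points as $T$ and to $S=\{x\in X_i^s:f(\hat x)=\pi^s(i)\}$. As $\pi^s$ is a permutation, it follows that fewer than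
\[
(k-1)\delta M=\frac{(k-1)(m-1)}{2km}\,q<\frac q2
\]
points $x\in X_j^s$ satisfy $f(\hat x)\ne\pi^s(j)$.

\emph{All of $Y_i^s$.} Let $y\in Y_i^s$ and $j\ne i$. The Layer 2 blocks with apex $\hat y$ and body over $X_j^s$ have at least $q/2$ disjoint bodies. Fewer than $q/2$ of these bodies contain one of the exceptional vertices just counted, so $f=\pi^s(j)$ on all of some body. Hence $f(\hat y)\ne\pi^s(j)$. This holds for all $j\ne i$, so $f(\hat y)=\pi^s(i)$.

\emph{All vertices.} Let $z\in Z$, $c\in T_z$, and $j\ne c$. By the previous step $f=\pi^{\tau(z)}(j)$ on $\hat B(z,c,j)$, so $f(z,c)\ne\pi^{\tau(z)}(j)$. This holds for all $j\ne c$, so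
\[
f(z,c)=\pi^{\tau(z)}(c)\qquad\text{for all }z\in Z,\ c\in T_z .
\]

\emph{The three permutations agree.} If $x\in X_i^s$, then $\tau(x)=s+1$, so $f(\hat x)=\pi^{s+1}(i)$. But $f(\hat x)=\pi^s(i)$ for some $x\in X_i^s$. So $\pi^s=\pi^{s+1}$ for all $s\in\mathbb Z_3$, and with $\pi$ the common permutation, $f(z,c)=\pi(c)=\pi(\gamma(z,c))$.
\end{proof}

This proves Proposition~\ref{prop:forcing}.

\section{Assembling the system}

Let $n$ be large and $m$-admissible, take the setting of Section~\ref{sec:framework}, and let $\mathcal B$ be as in Proposition~\ref{prop:forcing}.

\subsection{The cycles below the blocks}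

For each block $\beta\in\mathcal B$ write its vertices as $(z_1,i),(z_2,j),\dots,(z_m,j)$, the apex first and the body in any order, and let $D_\beta=(z_1,\dots,z_m)$. By (1) the cycles $D_\beta$ are edge-disjoint, by (2) they lie in $G_0$, and by (3) their union, which we call $Q$, has maximum degree $O(\sqrt N)$.

\subsection{Repairing parity}\label{sec:parity}

Theorem~\ref{thm:T2} needs even degrees. If $m$ is even or $m=3$, all degrees of $G_0$ are even by Lemma~\ref{lem:div}, and nothing needs to be done. For odd $m\ge5$, removing cycles does not change parities. But any subgraph $F$ of $G_0$ with $m$ edges may be removed if $F[T]$ decomposes into nonmonochromatic $m$-cycles, and $F$ itself need not be a cycle: as fibers have two vertices, all degrees of $F[T]$ are even anyway.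

\begin{lemma}[parity gadget]\label{lem:gadget}
Let $m\ge5$ be odd and let $p_1,p_2,u_1,\dots,u_{m-2}\in Z$ be distinct. Let $F$ consist of the cycle $(u_1,\dots,u_{m-2})$ and the edges $u_1p_1,u_1p_2$. Then $e(F)=m$, exactly $p_1$ and $p_2$ have odd degree in $F$, and $F[T]$ decomposes into four nonmonochromatic $m$-cycles.
\end{lemma}

\begin{proof}
The degree of $u_1$ is $4$, those of $u_2,\dots,u_{m-2}$ are $2$, and those of $p_1,p_2$ are $1$. Code the palettes by $\mathbb Z_2$ as in Lemma~\ref{lem:lift}. For $(x,y)\in\mathbb Z_2^2$ take the path
\[
(u_1,x),\ (u_2,c_2),\ \dots,\ (u_{m-2},c_{m-2}),\ (u_1,x+1),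
\]
where $c_r=y$ for even $r\le m-3$, $c_r=x$ for odd $r$ with $3\le r\le m-4$, and $c_{m-2}=x+y$. The path starts and ends in the same fiber, but at different vertices. On each edge $u_ru_{r+1}$, $1\le r\le m-3$, the two letters are given by distinct functions among $x,y,x+y$, and on $u_{m-2}u_1$ they are $x+y$ and $x+1$. So on each edge of the cycle all of $\mathbb Z_2^2$ occurs exactly once, and the four paths decompose the part of $F[T]$ over the cycle. Each of them has $m-2$ edges and joins $(u_1,0)$ to $(u_1,1)$. Close each with one of the four paths
\[
(u_1,0),\ (p_\ell,c),\ (u_1,1)\qquad(\ell=1,2;\ c\in T_{p_\ell}),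
\]
which decompose the part of $F[T]$ over $u_1p_1$ and $u_1p_2$. This gives four $m$-cycles that decompose $F[T]$. Each contains both vertices of the fiber of $u_1$, so it is not monochromatic.
\end{proof}

Let $m\ge5$ be odd. The set of vertices of odd degree in $G_0$ has even size; split it into pairs. For each pair $\{p_1,p_2\}$ in turn we choose a gadget $F$ as in Lemma~\ref{lem:gadget} inside $G_0$, edge-disjoint from $Q$ and from all earlier gadgets, such that each $u_r$ has been a $u$-point in fewer than $2m$ earlier gadgets. We check that this is possible.

There are at most $N/2$ gadgets with $m-2$ $u$-points each. So at any time at most $\frac{N(m-2)/2}{2m}\le\frac N4$ points are excluded by the last condition. Let $H$ be the graph of forbidden edges: edges inside groups, edges of $Q$, and edges of earlier gadgets. A point has degree at most $4$ in a gadget in which it is a $u$-point, which happens at most $2m$ times, and degree $1$ in at most one gadget in which it is a $p$-point. So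
\[
\Delta(H)\le O(1)+O(\sqrt N)+8m+1=O(\sqrt N).
\]
Choose $u_1,\dots,u_{m-2}$ in this order. Each new point must differ from the at most $m-1$ points already present in the gadget, must not be excluded, and must not be joined in $H$ to those at most two present points to which it is to be joined in $F$; these are $p_1,p_2$ for $u_1$, then $u_{r-1}$ for $u_r$ with $2\le r\le m-3$, and finally $u_{m-3},u_1$ for $u_{m-2}$. This rules out at most $\frac N4+O(\sqrt N)<N$ points, so the choice is possible.

Let $\mathcal F$ be the set of all gadgets ($\mathcal F=\emptyset$ if $m$ is even or $m=3$). Their union has maximum degree at most $8m+1$.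

\subsection{The system}

Let
\[
G=G_0-E(Q)-\bigcup_{F\in\mathcal F}E(F).
\]
All degrees of $G$ are even: $Q$ has even degrees, each vertex of odd degree in $G_0$ is a $p$-point of exactly one gadget, and all other degrees in gadgets are even. As $m\mid e(G_0)$ by Lemma~\ref{lem:div}, and each $D_\beta$ and each $F$ has $m$ edges, $m\mid e(G)$. Finally $\delta(G)\ge N-O(\sqrt N)$. By Theorem~\ref{thm:T2}, $G$ has a decomposition $\mathcal D$ into $m$-cycles. Let $\mathcal S$ consist of
\begin{itemize}
\item for each group, the decomposition of Lemma~\ref{lem:groups};
\item for each $F\in\mathcal F$, the four cycles of Lemma~\ref{lem:gadget};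
\item for each $D\in\mathcal D$, the cycles of a good lift of $D$ (Lemma~\ref{lem:lift}(A));
\item for each $\beta\in\mathcal B$, the cycles of a good lift of $D_\beta$ that contains the row $(i,j,\dots,j)$ (Lemma~\ref{lem:lift}(B)); one of these cycles has vertex set $\beta$.
\end{itemize}

Every edge of the complete graph on $V$ lies in exactly one of these cycles. Edges at $\infty$, edges within a fiber, and edges between fibers of the same group are covered once by the group systems and by nothing else. An edge between the fibers of points $z,z'$ in different groups lies over the edge $zz'$ of $G_0$. This edge belongs to exactly one graph $K$ among the cycles in $\mathcal D$, the cycles $D_\beta$ and the gadgets in $\mathcal F$, and the cycles chosen for $K$ decompose $K[T]$. So $\mathcal S$ is an $m$-cycle system of order $|V|=n$. No cycle of $\mathcal S$ is monochromatic, and $\gamma$ takes all $k$ colors.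

\subsection{Uniqueness}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:B}]
We verify the hypothesis of Lemma~\ref{lem:criterion} for $\mathcal S$ and $\gamma$. Let $f:V\to[k]$ be constant on the vertex set of no cycle of $\mathcal S$. Every $\beta\in\mathcal B$ is the vertex set of a cycle of $\mathcal S$, so by Proposition~\ref{prop:forcing}(4) there is a permutation $\pi$ with $f=\pi\circ\gamma$ on $V\setminus W$. If $W=\{\infty\}$, then for each $j\ne1$ Lemma~\ref{lem:groups} provides a cycle through $\infty$ whose other vertices all have $\gamma$-color $j$, hence $f$-value $\pi(j)$. So $f(\infty)\ne\pi(j)$ for all $j\ne1$, that is, $f(\infty)=\pi(1)=\pi(\gamma(\infty))$. Thus $f=\pi\circ\gamma$ on $V$. By Lemma~\ref{lem:criterion}, $\mathcal S$ is $k$-chromatic and uniquely $k$-colorable.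
\end{proof}

\begin{thebibliography}{9}

\bibitem{AG} Alspach and Gavlas, \emph{J. Combin. Theory Ser. B} \textbf{81} (2001), 77--99.

\bibitem{BKLO} Barber, K\"uhn, Lo and Osthus, \emph{Adv. Math.} \textbf{288} (2016), 337--385.

\bibitem{CS} ``Cycle Systems:'' (as printed: CYCLE SYSTEMS:), \url{https://research.library.mun.ca/10227/1/Burgess_Andrea.pdf}.

\bibitem{GKLMO} Glock, K\"uhn, Lo, Montgomery and Osthus, \emph{J. Combin. Theory Ser. B} \textbf{139} (2019), 47--127.

\bibitem{Gus} Gustavsson, thesis, Stockholm, 1991.

\bibitem{Sajna} \v Sajna, \emph{J. Combin. Des.} \textbf{10} (2002), 27--78.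

\end{thebibliography}

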